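# Roots of unity and polynomials bounded at $N$ points of the circle

## Equally spaced nodes as the only minimizers of $K_n(E)$

Throughout, $T=\{z\in\mathbb C:|z|=1\}$, $\mathbb P_n$ is the set of complex polynomials of degree $\le n$, $\|f\|_E=\max_{\zeta\in E}|f(\zeta)|$ for a finite set $E$, and $\|f\|_T=\max_{z\in T}|f(z)|$. For natural numbers $n<N$ and $E\subset T$ with $\operatorname{card}E=N$ put
$$K_n(E)=\max_{P\in\mathbb P_n,\ P\not\equiv0}\frac{\|P\|_T}{\|P\|_E},\qquad K_{n,N}=\min_{E\subset T,\ \operatorname{card}E=N}K_n(E),$$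
and let $E_N=\{e^{2\pi ik/N}:k=1,\dots,N\}$.

**Theorem A.** Let $1\le n<N$, $E\subset T$ and $\operatorname{card}E=N$. Then $K_n(E)\ge K_n(E_N)$, with equality if and only if $E$ is a rotation of $E_N$. In particular $K_{n,N}=K_n(E_N)$.

We look at a polynomial at only $N$ points of the circle, see values of modulus at most $1$, and ask how large it can be elsewhere on the circle. The worst case is $K_n(E)$. It is finite: a polynomial of degree $\le n<N$ that vanishes on $E$ is zero, so $\|\cdot\|_E$ is a norm on the finite-dimensional space $\mathbb P_n$, and the maximum exists. We may choose the $N$ points, and we want the worst case to be as mild as possible. The theorem says that equal spacing is best, for every pair $n<N$, and that nothing else is as good. If $0$ counts as natural, then for $n=0$ every $K_0(E)$ is $1$ and there is nothing to prove; from now on $n\ge1$, so $N\ge2$.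

The question is Problem 3, in the case $F=T$, of "Bounds for polynomials with a unit discrete norm" (http://annals.math.princeton.edu/wp-content/uploads/annals-v165-n1-p03.pdf). It is known that $K_{n,N}\le K_n(E_N)\le C\log\frac N{N-n}$ for $N/2\le n<N$ with an absolute constant $C$; the question is whether the first inequality is an equality.

## One constant per gap

The proof refines the single number $K_n(E)$ to $N$ numbers, one for each arc between neighbouring points.

**Definition (nodes, gaps, gap constants).** Write $E=\{e^{i\theta_j}\}$ with $\theta_1<\dots<\theta_N<\theta_1+2\pi$ and put $\theta_{j+N}=\theta_j+2\pi$ for all $j\in\mathbb Z$. The $\theta_j$, $j\in\mathbb Z$, are the *nodes*, and the intervals $G_m=(\theta_m,\theta_{m+1})$ are the *gaps*. The set is *labelled* once we say which point is $e^{i\theta_1}$; the other labels follow counterclockwise. For $J\in\mathbb Z$ let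
$$K_J(E)=\max\{|P(e^{i\theta})|:\theta\in\overline{G_J},\ P\in\mathbb P_n,\ \|P\|_E\le1\}.$$

Clearly $K_{J+N}=K_J$, $K_n(E)=\max_{1\le J\le N}K_J(E)$, and rotating $E$ (adding the same real number to all $\theta_j$) does not change any $K_J$. Rotation by $2\pi/N$ maps $E_N$ to itself and each gap to the next, so all $K_J(E_N)$ are equal to $K_n(E_N)$.

**Theorem B.** If $E,\tilde E$ are labelled $N$-point sets and $K_J(\tilde E)\le K_J(E)$ for $J=1,\dots,N$, then $\tilde E$ is a rotation of $E$ (respecting labels). In particular, if $E$ is not a rotation of $E_N$, then $\min_JK_J(E)<K_n(E_N)<\max_JK_J(E)$.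

**Theorem C.** Modulo rotation, $E\mapsto\Big(\log\frac{K_J(E)-1}{K_N(E)-1}\Big)_{J<N}$ is a homeomorphism from the labelled $N$-point sets onto $\mathbb R^{N-1}$.

**Theorem D.** $K_{n,N}$ depends only on $n/N$. If $N=kn$ with $k\ge2$, then $K_{n,N}=1/\cos\frac{\pi}{2k}$. If $(N-n)\mid N$ and $N'=N/(N-n)$, then
$$K_{n,N}=\frac1{N'}\sum_{j=1}^{N'}\frac1{\sin\frac{(2j-1)\pi}{2N'}}.$$

Theorem B says that no motion of the points, large or small, lowers all gap constants at once, apart from rotations, which change nothing.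

**The first sentence of B implies the rest of B, and A.** Suppose $\max_JK_J(E)\le K_n(E_N)$. Then $K_J(E)\le K_J(E_N)$ for every $J$, so $E$ is a rotation of $E_N$. If instead $\min_JK_J(E)\ge K_n(E_N)$, then $K_J(E_N)\le K_J(E)$ for every $J$, so $E_N$ is a rotation of $E$. This gives the second sentence of B. Since $K_n(E)=\max_JK_J(E)$, the first of the two cases is Theorem A.

So the work is to prove the first sentence of B, and C comes on the way.

## Half-integer trigonometric polynomials

The purpose of this section is to replace complex polynomials by real functions whose zeros and signs we can count.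

**Definition.** $H_m$ is the real vector space of functions $\sum_{j=0}^ma_je^{i(j-m/2)\theta}$ that are real-valued on $\mathbb R$.

For example, $H_1$ is spanned by $\cos\frac\theta2,\sin\frac\theta2$, and $H_2$ by $1,\cos\theta,\sin\theta$. Equivalently, $R\in H_m$ means $R=e^{-im\theta/2}P(e^{i\theta})$ with $P\in\mathbb P_m$ and $R$ real on $\mathbb R$. We use the following facts.

1. $\dim H_m=m+1$ (real-valuedness means $a_{m-j}=\overline{a_j}$), and $R(\theta+2\pi)=(-1)^mR(\theta)$. In particular $|R|$ is $2\pi$-periodic.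
2. If $R\in H_m$, then $R'\in H_m$; also $H_mH_l\subset H_{m+l}$, and $\sin\frac{\theta-p}2,\ \cos\frac{\theta-p}2\in H_1$ for real $p$.
3. A nonzero $R\in H_m$ has at most $m$ zeros in $\mathbb C$ modulo $2\pi$, counted with multiplicity, because $P$ has at most $m$ zeros.
4. If $R\in H_m$ and $R(p)=0$ with $p$ real, then $R/\sin\frac{\theta-p}2\in H_{m-1}$. Indeed $P(z)=(z-e^{ip})Q(z)$ with $Q\in\mathbb P_{m-1}$, and $\sin\frac{\theta-p}2=\frac1{2i}e^{-ip/2}e^{-i\theta/2}(e^{i\theta}-e^{ip})$.
5. For $n+1$ real points $\tau_1,\dots,\tau_{n+1}$ distinct mod $2\pi$, interpolation in $H_n$ is uniquely solvable, with basis $\ell_s(\theta)=\prod_{t\ne s}\sin\frac{\theta-\tau_t}2\big/\sin\frac{\tau_s-\tau_t}2$. Uniqueness is fact 3.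

**Reduction to $H_n$.** If $R\in H_n$, then $|R|=|P|$ on $T$ for some $P\in\mathbb P_n$. Conversely, given $P\in\mathbb P_n$ and $\theta_0\in\mathbb R$, choose $|c|=1$ with $ce^{-in\theta_0/2}P(e^{i\theta_0})=|P(e^{i\theta_0})|$ and put $R(\theta)=\operatorname{Re}(ce^{-in\theta/2}P(e^{i\theta}))$. Taking the conjugate on the real line exchanges the frequencies $j-n/2$ and $(n-j)-n/2$, so $R\in H_n$. Moreover $|R|\le|P|$ everywhere and $R(\theta_0)=|P(e^{i\theta_0})|$. Hence in the definition of $K_J$ we may use $R\in H_n$ with $|R|\le1$ at the nodes.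

## Degree one: the constant is a function of the gap length

Let $n=1$ and let $G_J$ have length $f=2a<2\pi$; rotate so that it is $(-a,a)$. Take $R=A\cos\frac\theta2+B\sin\frac\theta2$ with $|R(\pm a)|\le1$. One of the two signs gives $u+w\le1$, where $u=|A|\cos\frac a2$ and $w=|B|\sin\frac a2$. For $|\theta|\le a$,
$$|R(\theta)|\le u\,\frac{\cos(\theta/2)}{\cos(a/2)}+w\,\frac{|\sin(\theta/2)|}{\sin(a/2)}\le\frac u{\cos(a/2)}+w\le\frac1{\cos(a/2)} .$$
The bound is attained at $\theta=0$ by $\cos\frac\theta2/\cos\frac a2$. This function is admissible: all nodes lie, mod $2\pi$, in $[a,2\pi-a]$, where $|\cos\frac\theta2|\le\cos\frac a2$. So for $n=1$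
$$K_J(E)=\sec\frac{f_J}4,\qquad f_J=\text{length of }G_J .$$
Some gap has length $\ge2\pi/N$, so $K_1(E)\ge\sec\frac\pi{2N}$, with equality iff all gaps are equal. Theorem B for $n=1$ is just as quick: $K_J(\tilde E)\le K_J(E)$ for all $J$ means $\tilde f_J\le f_J$ for all $J$, and both families sum to $2\pi$. The first thing to try for general $n$ is therefore this pigeonhole argument: some gap is at least $2\pi/N$ long, and one shows that its constant is at least $K_n(E_N)$. To test it in degree two we need a way to compute $K_J$.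

## Extremal functions of a gap

The aim is to identify the function in $H_n$ that attains $K_J$. It is a function that alternates $+1,-1,+1,\dots$ on $n+1$ nodes.

**Definition ($R_{J,A}$).** Fix $J$ and $A=\{i_1<\dots<i_{n+1}\}\subset\{J+1,\dots,J+N\}$. The nodes $\theta_{i_s}$ lie in $[\theta_{J+1},\theta_{J+N}]=[\theta_{J+1},\theta_J+2\pi]$, an interval shorter than $2\pi$. Let $R_{J,A}\in H_n$ be the function with $R_{J,A}(\theta_{i_s})=(-1)^{s-1}$, $1\le s\le n+1$.

**Shape of $R=R_{J,A}$.** There are zeros $z_s\in(\theta_{i_s},\theta_{i_{s+1}})$, $1\le s\le n$. By fact 3 they are simple and are all the zeros mod $2\pi$. Call the components of $\{\theta\in\mathbb R:R(\theta)\ne0\}$ the *lobes* of $R$: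
$$I_1=(z_n-2\pi,z_1),\qquad I_s=(z_{s-1},z_s)\ (2\le s\le n),\qquad I_{n+1}=I_1+2\pi,$$
and their translates by multiples of $2\pi$. By Rolle, $R'$ has a zero in each of $I_1,\dots,I_n$. As $R'\in H_n$ is not identically zero, it has exactly one zero $e_s$ in each $I_s$, it is simple, and there are no others mod $2\pi$. So $|R|$ strictly increases on $I_s$ up to $e_s$ and then strictly decreases. We call $e_s$ the *extremum* of the lobe.

We have $\theta_{i_s}\in I_s$ for $1\le s\le n+1$. For $s=1$ this uses $z_n-2\pi<\theta_{i_{n+1}}-2\pi<\theta_{i_1}<z_1$, and for $s=n+1$ it uses $z_n<\theta_{i_{n+1}}<\theta_{i_1}+2\pi<z_1+2\pi$. Hence $(-1)^{s-1}R>0$ on $I_s$ for $1\le s\le n+1$. By fact 1, $R(\theta_{i_{n+1}}-2\pi)=(-1)^n(-1)^n=1$. So $\theta_{i_{n+1}}-2\pi<\theta_{i_1}$ both lie in $I_1$ and $R=1$ at both. Therefore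
$$R>1\text{ on }(\theta_{i_{n+1}}-2\pi,\theta_{i_1}),\qquad e_1<\theta_{i_1},\qquad e_{n+1}:=e_1+2\pi>\theta_{i_{n+1}}.\tag{1}$$

**Signs of the basis on $G_J$.** Let $\ell_s$ be the interpolation basis at the nodes $\theta_{i_s}$. For $\theta\in G_J$ every $\theta-\theta_{i_t}$ lies in $(-2\pi,0)$, so the numerator of $\ell_s(\theta)$ has sign $(-1)^n$. The denominator has $n+1-s$ negative factors, those with $t>s$. So $\operatorname{sgn}\ell_s(\theta)=(-1)^{s-1}$, in particular $\ell_s(\theta)\neq 0$, and
$$\sum_s|\ell_s(\theta)|=\sum_s(-1)^{s-1}\ell_s(\theta)=R_{J,A}(\theta)\qquad(\theta\in G_J).\tag{2}$$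
If $R\in H_n$ and $|R|\le1$ on the nodes, then $R=\sum_sR(\theta_{i_s})\ell_s$ gives
$$|R(\theta)|\le R_{J,A}(\theta)\qquad(\theta\in G_J,\ \text{every }A).\tag{3}$$

**Definition ($J$-sets).** $A$ is a *$J$-set* if $J+1,J+N\in A$. Then $(\theta_{i_{n+1}}-2\pi,\theta_{i_1})=G_J$, and we put $F_{J,A}=\max_{\overline{G_J}}R_{J,A}$, which is $>1$ by (1).

**Lemma 1.**
(a) There is $A$ with $|R_{J,A}|\le1$ on all nodes. Let $\mathcal A_J=\mathcal A_J(E)$ be the set of such $A$. All $A\in\mathcal A_J$ give the same function, called $R_J$.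
(b) Every $A\in\mathcal A_J$ is a $J$-set.
(c) $K_J=\max_{\overline{G_J}}R_J>1$. For every $J$-set $A$ we have $K_J\le F_{J,A}$, with equality iff $A\in\mathcal A_J$.

*Proof.* (a) Fix $\theta^*\in G_J$ and let $A$ minimize $R_{J,A}(\theta^*)$ among the finitely many sets. Suppose $R=R_{J,A}$ has $|R(\theta_m)|>1$ for some $m\in\{J+1,\dots,J+N\}\setminus A$. We exchange one element of $A$ for $m$, keeping the alternation.

If $m<i_1$, then $\theta_{i_{n+1}}-2\pi\le\theta_J<\theta_m<\theta_{i_1}$, so $R(\theta_m)>0$ by (1); replace $i_1$ by $m$. If $m>i_{n+1}$, then $\theta_{i_{n+1}}-2\pi<\theta_m-2\pi\le\theta_J<\theta_{i_1}$, so $R(\theta_m-2\pi)>0$ and $(-1)^nR(\theta_m)>0$; replace $i_{n+1}$ by $m$. If $i_s<m<i_{s+1}$, replace whichever of $i_s,i_{s+1}$ has the sign of $R(\theta_m)$.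

We get $A'=\{i'_1<\dots<i'_{n+1}\}$ on which $R$ alternates in sign starting with $+$, with $|R|\ge1$ there and $|R(\theta_m)|>1$. With the basis $\ell'_s$ of $A'$, whose signs on $G_J$ are those found above,
$$R(\theta^*)=\sum_s|\ell_s'(\theta^*)||R(\theta_{i'_s})|>\sum_s|\ell'_s(\theta^*)|=R_{J,A'}(\theta^*),$$
which contradicts the choice of $A$. So $|R_{J,A}|\le1$ on all nodes. If $A,A'\in\mathcal A_J$, then (3) used twice gives $R_{J,A}=R_{J,A'}$ on $G_J$, hence everywhere.

(b) By (1), $R_J>1$ on $(\theta_{i_{n+1}}-2\pi,\theta_{i_1})$, so this interval contains no node. It contains $G_J=(\theta_J,\theta_{J+1})$, whose endpoints are nodes, so the two intervals coincide: $i_1=J+1$ and $i_{n+1}=J+N$.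

(c) The formula for $K_J$ follows from (3) with $A\in\mathcal A_J$ (and continuity at the endpoints), since $R_J$ itself is admissible; $K_J>1$ by (1). Let $x_J\in G_J$ be the maximum point of $R_J$. For a $J$-set $A$, (3) gives $K_J=R_J(x_J)\le R_{J,A}(x_J)\le F_{J,A}$. If $K_J=F_{J,A}$, then $\sum_sR_J(\theta_{i_s})\ell_s(x_J)=\sum_s|\ell_s(x_J)|$ with $|R_J(\theta_{i_s})|\le1$ and all $\ell_s(x_J)\ne0$. This forces $R_J(\theta_{i_s})=(-1)^{s-1}$ for all $s$, so $R_{J,A}=R_J$ and $A\in\mathcal A_J$. The converse is clear. $\square$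

So $K_J=\min_AF_{J,A}$ over the $J$-sets. Since the zeros of $R_J$ in $(\theta_{J+1},\theta_{J+N})$ are exactly $z_1<\dots<z_n$, the $z_s$, the lobes and the $e_s$ do not depend on the choice of $A\in\mathcal A_J$; only the indices $i_s$ may. Shifting $J$ by $N$ shifts everything by $2\pi$: $R_{J+N}(\theta)=R_J(\theta-2\pi)$.

## Degree two: a gap of length $2\pi/N$ whose constant is too small

Let $n=2$ and rotate so that $G_J=(-a,a)$, $0<a<\pi$. A $J$-set is $\{J+1,i,J+N\}$; put $b=\theta_i\in(a,2\pi-a)$. The function $\alpha+\beta\cos\theta+\gamma\sin\theta$ that is $1$ at $a$ and at $2\pi-a$ has $\gamma\sin a=0$, so $\gamma=0$. Thus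
$$R_{J,A}=1+\frac{2(\cos\theta-\cos a)}{\cos a-\cos b},\qquad F_{J,A}=1+\frac{2(1-\cos a)}{\cos a-\cos b},\qquad e_1=0,\ e_2=\pi .$$
By Lemma 1, $K_J$ is the value of $F_{J,A}$ for the node $b$ nearest to $\pi$.

*Three nodes.* There is only one $b$, and $K_J\ge1+2\tan^2\frac a2$, with equality iff $b=\pi$. Some gap has $a\ge\pi/3$, so $K_2(E)\ge1+\frac23=\frac53$, with equality only if $a=\pi/3$, $b=\pi$. For $E_3$ all constants are $\frac53$. So Theorem A holds for $(n,N)=(2,3)$, again by pigeonhole.

*Four nodes.* For $E_4$: $a=\frac\pi4$, $b=\frac{3\pi}4$, the extremal function is $\sqrt2\cos\theta$ and $K_2(E_4)=\sqrt2$. Now take nodes $-\frac\pi4,\frac\pi4,\pi$ and any fourth point between $\frac\pi4$ and $\pi$. The gap $(-\frac\pi4,\frac\pi4)$ has length exactly $2\pi/4$, but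
$$K_J=1+2\tan^2\tfrac\pi8=1+2(\sqrt2-1)^2=7-4\sqrt2<\sqrt2,$$
because $7<5\sqrt2$. The pigeonhole argument stops here: a gap of length $2\pi/N$ may have a constant below $K_n(E_N)$, because a far node happens to sit at a good place. Gap lengths do not control gap constants, and the $N$ constants have to be compared together.

## A maximum principle for infinitesimal motions

Start with the infinitesimal version of Theorem B: a velocity $h\in\mathbb R^N$ of the nodes that lowers no $K_J$ upwards, that is, $dK_J(h)\le0$ for all $J$, should be a rotation, $h\in\mathbb R\mathbf 1$ with $\mathbf 1=(1,\dots,1)$. The next lemma says what would suffice.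

**Lemma 2.** Let $D_1,\dots,D_N$ be linear functionals on $\mathbb R^N$ with $D_J(\mathbf 1)=0$. Let $w_1,\dots,w_N\in\mathbb R^N$ and $t_1,\dots,t_N>0$ be such that $\sum_mt_mw_m\in\mathbb R\mathbf 1$, the vectors $w_1,\dots,w_N,\mathbf 1$ span $\mathbb R^N$, and, with indices mod $N$, $D_J(w_m)\le0$ for $m\ne J$ and $D_J(w_{J\pm1})<0$. If $D_J(h)\le0$ for all $J$, then $h\in\mathbb R\mathbf 1$, and so all $D_J(h)=0$.

*Proof.* Write $h=\sum_mv_mw_m+c\mathbf 1$, $M_{Jm}=D_J(w_m)$ and $\mu_m=v_m/t_m$. Then $D_J(h)=\sum_mM_{Jm}t_m\mu_m$ and $\sum_mM_{Jm}t_m=0$. Let $J$ maximize $\mu$. Then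
$$0\ge D_J(h)=\sum_mM_{Jm}t_m(\mu_m-\mu_J)=\sum_{m\ne J}|M_{Jm}|\,t_m(\mu_J-\mu_m)\ge0 .$$
All terms vanish, so $\mu_{J\pm1}=\mu_J$, and $J\pm1$ are maximizers too. Going around the circle, $\mu$ is constant, and $h=\mu\sum_mt_mw_m+c\mathbf 1\in\mathbb R\mathbf 1$. $\square$

We need motions $w_m$, one for each gap, that do not raise the constants of the other gaps. The intuitive candidate is "open the gap $G_m$ by blowing all nodes away from a point $p$ in it". The right wind has velocity $\cot\frac{\theta-p}2$ at $\theta$.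

## Cotangent winds

Let $X=\{\theta_1<\dots<\theta_N<\theta_1+2\pi\}\subset\mathbb R^N$. Velocities $h\in\mathbb R^N$ are extended $N$-periodically. The purpose of this section is to compute the effect of a wind on $F_{J,A}$.

**Smoothness.** For a $J$-set $A$, the coefficients of $R_{J,A}$ are $C^\infty$ functions of the nodes. In $G_J$ the function $R_{J,A}$ has exactly one critical point $x=e_1$, and $R''(x)<0$ because $e_1$ is a simple zero of $R'$ and a maximum point. By the implicit function theorem $x$, and hence $F_{J,A}=R_{J,A}(x)$, is $C^\infty$ on $X$. So $K_J=\min_AF_{J,A}$ is continuous and locally Lipschitz on $X$.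

**Definition (winds).** For a real $p$ that is not a node, $V_p=(\cot\frac{\theta_i-p}2)_i\in\mathbb R^N$.

Let $A$ be a $J$-set, $R=R_{J,A}$, $x=e_1$, $\omega_A(\theta)=\prod_{i\in A}\sin\frac{\theta-\theta_i}2\in H_{n+1}$, $D_{J,A}=dF_{J,A}$, and $\Delta_{J,A}(p)=D_{J,A}(V_p)$, which is $2\pi$-periodic in $p$. Write $\ell_i$, $i\in A$, for the interpolation basis.

**Lemma 3.** $D_{J,A}(h)=-\sum_{i\in A}\ell_i(x)R'(\theta_i)h_i$ and $D_{J,A}(\mathbf 1)=0$. Moreover
$$\Delta_{J,A}(p)=\frac{R'(p)\,\omega_A(x)}{\omega_A(p)\,\sin\frac{x-p}2}\quad(p\not\equiv x\bmod 2\pi),\qquad\Delta_{J,A}(x)=-2R''(x)>0.\tag{4}$$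

*Proof.* Differentiating $R(\theta_i)=\pm1$ along the motion gives $\dot R(\theta_i)=-R'(\theta_i)h_i$ for $i\in A$, and $\dot R\in H_n$. As $R'(x)=0$, $dF_{J,A}(h)=\dot R(x)+R'(x)\dot x=\dot R(x)=\sum_{i\in A}\ell_i(x)\dot R(\theta_i)$, which is the first formula. For $h=\mathbf 1$ it is $-R'(x)=0$, since $R'\in H_n$ is reproduced by interpolation.

For the wind, we look for a function in $H_n$ with the values $-R'(\theta_i)\cot\frac{\theta_i-p}2$, $i\in A$. Take
$$G(\theta)=-\Big[R'(\theta)\cos\tfrac{\theta-p}2-\tfrac{R'(p)}{\omega_A(p)}\,\omega_A(\theta)\Big]\Big/\sin\tfrac{\theta-p}2 .$$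
The bracket is in $H_{n+1}$ and vanishes at $p$, so $G\in H_n$ by fact 4. Since $\omega_A(\theta_i)=0$ for $i\in A$, $G$ has the desired values. Hence $\Delta_{J,A}(p)=\sum_{i\in A}\ell_i(x)G(\theta_i)=G(x)$. If $p\not\equiv x$, then $R'(x)=0$ gives (4). If $p=x$, then $R'(p)=0$, so $G(\theta)=-R'(\theta)\cot\frac{\theta-x}2$, which tends to $-2R''(x)$ as $\theta\to x$. $\square$

**Lemma 4.** Let $A$ be a $J$-set.
(i) If $p\in G_J$, then $\Delta_{J,A}(p)>0$.
(ii) If $p\in(\theta_{i_s},\theta_{i_{s+1}})$, $1\le s\le n$, then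
$$\Delta_{J,A}(p)<0\iff e_s<p<e_{s+1},\qquad\Delta_{J,A}(p)\le0\iff e_s\le p\le e_{s+1}.\tag{5}$$
(iii) Let $A\in\mathcal A_J$ and $2\le s\le n$. If $e_s>\theta_{i_s}$, then $e_s\in G_{i_s}$. If $e_s<\theta_{i_s}$, then $e_s\in G_{i_s-1}$.

*Proof.* (i) The case $p=x$ is in (4). Let $p\ne x$. Then $\omega_A(x)/\omega_A(p)>0$, since $\omega_A$ has no zero in $G_J$. Both $R'(p)$ and $\sin\frac{x-p}2$ have the sign of $x-p$: the first because $R$ increases on $G_J$ up to $x$ and then decreases, the second because $|x-p|<2\pi$.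

(ii) Here $\operatorname{sgn}\omega_A(x)=(-1)^{n+1}$ and $\operatorname{sgn}\omega_A(p)=(-1)^{n+1-s}$. Also $\theta_{i_{n+1}}-2\pi<x<\theta_{i_1}<p<\theta_{i_{n+1}}$, so $x-p\in(-2\pi,0)$ and $\sin\frac{x-p}2<0$. By (4), $\operatorname{sgn}\Delta_{J,A}(p)=(-1)^{s-1}\operatorname{sgn}R'(p)$. The point $p$ lies in $I_s\cup\{z_s\}\cup I_{s+1}$. On this set $(-1)^{s-1}R$ is positive on $I_s$ and negative on $I_{s+1}$. So it increases up to $e_s$, decreases from $e_s$ through $z_s$ to $e_{s+1}$, and increases after $e_{s+1}$; its derivative vanishes only at $e_s$ and $e_{s+1}$. This is (5).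

(iii) If $e_s>\theta_{i_s}$, then $|R_J|$ increases from the value $1$ on $[\theta_{i_s},e_s]$, so $|R_J|>1$ on $(\theta_{i_s},e_s]$, and this interval contains no node. The second case is the mirror image. $\square$

For $n=1$ every $p$ outside $\overline{G_J}$ is harmless: $p\in(\theta_{i_1},\theta_{i_2})$ lies in $(e_1,e_1+2\pi)$ by (1). Direct check: $F=\sec\frac{\theta_{J+1}-\theta_J}4$, and $V_p$ changes the gap length at the rate $\cot\frac{\theta_{J+1}-p}2-\cot\frac{\theta_J-p}2$. This is negative if $p$ is outside the closed gap (mod $2\pi$), since $\cot$ decreases between its poles, and positive if $p$ is inside.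

For $n=2$ the position of $p$ within its gap matters. Take four nodes $-a,a,b,c$ with $a<b<\pi<c<2\pi-a$ and $b$ nearer to $\pi$ than $c$. Then $\mathcal A_J=\{A\}$ with middle node $b$, $e_2=\pi$, and for $p\in(b,\pi)$ we have $s=2$ and $p<e_2$, so by (5) this wind *raises* $K_J$, although $p$ lies in another gap. One sees this directly for $p$ just to the right of $b$: the wind blows $b$ to the left, away from $\pi$, at an arbitrarily large speed, while the speeds at $\pm a$ stay bounded. So in the gap $(b,c)$ the extremal function of $G_J$ demands $p\ge\pi$. The extremal functions of other gaps make similar demands, some from below and some from above, and one point $p_m$ has to satisfy them all. The next section shows that these demands never conflict.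

## Wronskians and the separation of extrema

**Lemma 5.** Let $R_1=\pm R_J$, $R_2=\pm R_{J'}$ with $R_1\ne\pm R_2$, and let $W=R_1'R_2-R_1R_2'$. If $\theta_0$ is real and $(R_1(\theta_0),R_2(\theta_0))\ne(0,0)$, then $W(\theta_0)\ne0$.

*Proof.* **Step 1: combinations with unequal weights have only real simple zeros.** Let $\alpha,\beta$ be real with $|\alpha|>|\beta|$. On the $n+1$ nodes of some $A\in\mathcal A_J$ we have $|\alpha R_1|=|\alpha|$ and $|\beta R_2|\le|\beta|$, so $\alpha R_1+\beta R_2$ alternates strictly in sign there. Thus it has $n$ real zeros distinct mod $2\pi$, and by fact 3 these are all its complex zeros mod $2\pi$ and they are simple. The case $|\beta|>|\alpha|$ is the same with $\mathcal A_{J'}$.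

**Step 2: a zero of $W$ gives a double zero of a difference.** Suppose $W(\theta_0)=0$. The vectors $(R_1,R_2)(\theta_0)$ and $(R_1',R_2')(\theta_0)$ are linearly dependent, so some $\alpha R_1+\beta R_2$ with $(\alpha,\beta)\ne(0,0)$ vanishes at $\theta_0$ together with its derivative. By Step 1, $|\alpha|=|\beta|$. Changing signs of $R_1,R_2$ (which keeps the hypotheses and $|W|$) and scaling, we may take it to be $S=R_1-R_2\not\equiv0$. Then $R_1(\theta_0)=R_2(\theta_0)\ne0$, and changing both signs we may assume this value is positive. Let $m\ge2$ be the multiplicity of the zero $\theta_0$ of $S$.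

**Step 3: perturbation in two directions.** Take a small disc about $\theta_0$ in which $S$ has no other zero and $R_1,R_2$ have none; make it so small that on its real diameter $S/R_2$ and $S/R_1$ are of constant sign and strictly monotone on each side of $\theta_0$. This is possible since these quotients have a zero of order $m$ at $\theta_0$ and their derivatives one of order $m-1$. For small $\varepsilon>0$ the function $S+\varepsilon R_2=R_1-(1-\varepsilon)R_2$ has, by Hurwitz, exactly $m$ zeros in the disc, and by Step 1 they are $m$ distinct real points. They are the solutions of $S/R_2=-\varepsilon$, and each side of $\theta_0$ has at most one. So $m=2$, there is one on each side, and $S<0$ on both sides near $\theta_0$. In the same way $S-\varepsilon R_1=(1-\varepsilon)R_1-R_2$ has exactly two zeros in the disc, real and distinct, which are the solutions of $S/R_1=\varepsilon$. There is one on each side, so $S>0$ on both sides near $\theta_0$. This is a contradiction. $\square$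

**Definition ($L_m$ and $U_m$).** For all $J\in\mathbb Z$, all $A\in\mathcal A_J$ and all $2\le s\le n$: if $e_s>\theta_{i_s}$, put $e_s$ into $L_{i_s}$; if $e_s<\theta_{i_s}$, put $e_s$ into $U_{i_s-1}$.

By Lemma 4(iii), $L_m,U_m\subset G_m$. They are finite, and $L_{m+N}=L_m+2\pi$, $U_{m+N}=U_m+2\pi$, since shifting $J$ by $N$ shifts everything by $2\pi$. By construction:
$$\begin{aligned}&\xi\in L_m\text{ from }R_J:\ |R_J(\theta_m)|=1,\ \xi>\theta_m\text{ is the extremum of the lobe of }R_J\text{ containing }\theta_m;\\&\eta\in U_m\text{ from }R_{J'}:\ |R_{J'}(\theta_{m+1})|=1,\ \eta<\theta_{m+1}\text{ is the extremum of the lobe of }R_{J'}\text{ containing }\theta_{m+1}.\end{aligned}\tag{6}$$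
Elements of $L_m$ are lower bounds demanded of $p_m$, and elements of $U_m$ upper bounds.

Example: $n=2$ and $E=E_4$, rotated so that $G_J=(-\frac\pi4,\frac\pi4)$ and $R_J=\sqrt2\cos\theta$. Both $\{J+1,J+2,J+4\}$ and $\{J+1,J+3,J+4\}$ are in $\mathcal A_J$, and $e_2=\pi$ is the midpoint of $G_{J+2}$. The first set puts $\pi$ into $L_{J+2}$, the second puts $\pi$ into $U_{J+2}$. So $p_{J+2}=\pi$ is forced, and by (5) $\Delta_{J,A}(p_{J+2})=0$. This is why Lemma 2 asks for strict signs only at the neighbours $J\pm1$.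

**Lemma 6.** If $\xi\in L_m$ comes from $R_J$ and $\eta\in U_m$ from $R_{J'}$, then $\xi\le\eta$; if $\xi=\eta$, then $R_J=\pm R_{J'}$.

*Proof.* Suppose $\eta\le\xi$; we show that $R_J=\pm R_{J'}$ and $\xi=\eta$. Let $a=\theta_m$, $b=\theta_{m+1}$, so $\xi,\eta\in(a,b)$ and $[a,\xi]\cup[\eta,b]=[a,b]$. By (6) we can choose signs so that $R_1=\pm R_J$ and $R_2=\pm R_{J'}$ satisfy
$$R_1(a)=1,\quad R_1>0\text{ on }[a,\xi],\quad R_1'>0\text{ on }[a,\xi),\quad R_1'(\xi)=0,$$
$$R_2(b)=1,\quad R_2>0\text{ on }[\eta,b],\quad R_2'(\eta)=0 .$$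
Also $R_2(a)\le1$ and $R_1(b)\le1$, since $a,b$ are nodes.

If $R_2=\pm R_1$, then $R_2=R_1$, as both are positive on $[\eta,\xi]$. This function is positive on $[a,b]$, so $\xi$ and $\eta$ are extrema of the same lobe, and $\xi=\eta$.

If $R_2\ne\pm R_1$, then by Lemma 5 $W\ne0$ on $[a,\xi]$ (where $R_1\ne0$) and on $[\eta,b]$ (where $R_2\ne0$), so $W$ has constant sign on $[a,b]$.

Let $W>0$. On $[a,\xi]$, $(R_2/R_1)'=-W/R_1^2<0$ and $R_2(a)/R_1(a)\le1$, so $R_2<R_1$ on $(a,\xi]$. On $[\eta,b]$, $(R_1/R_2)'=W/R_2^2>0$ and $R_1(b)/R_2(b)\le1$, so $R_1<R_2$ on $[\eta,b)$. The point $\eta$ is in both intervals, a contradiction.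

Let $W<0$. Then $W(\eta)=R_1'(\eta)R_2(\eta)<0$ with $R_2(\eta)>0$, so $R_1'(\eta)<0$; but $\eta\in(a,\xi]$, where $R_1'\ge0$, a contradiction. $\square$

**Choice of $p_m$.** Let $l=\max L_m$ ($l=\theta_m$ if $L_m=\emptyset$) and $u=\min U_m$ ($u=\theta_{m+1}$ if $U_m=\emptyset$). If one of the sets is empty, $l<u$, since $L_m,U_m$ lie in the open gap; otherwise $l\le u$ by Lemma 6. If $l<u$, choose any $p_m\in(l,u)$. If $l=u$, both sets are nonempty and we put $p_m=l=u$. Do this for $1\le m\le N$ and set $p_{m+N}=p_m+2\pi$. Then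
$$p_m\in G_m,\quad l\le p_m\le u;\qquad\text{if }p_m=l\text{ or }p_m=u,\text{ then }p_m\in L_m\cap U_m.\tag{7}$$
The points $p_m$ depend on $E$, but not on $J$ or $A$.

**Lemma 7.** For every $J$ and $A\in\mathcal A_J$: $\Delta_{J,A}(p_J)>0$; $\Delta_{J,A}(p_m)\le0$ for $m\not\equiv J$ mod $N$; $\Delta_{J,A}(p_{J\pm1})<0$.

*Proof.* The first claim is Lemma 4(i). For the others, by $2\pi$-periodicity of $\Delta_{J,A}$ we may take $J<m<J+N$. As $i_1=J+1\le m<J+N=i_{n+1}$, there is $s\in\{1,\dots,n\}$ with $i_s\le m<i_{s+1}$, and $p_m\in(\theta_{i_s},\theta_{i_{s+1}})$.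

**Step 1: $e_s\le p_m\le e_{s+1}$.** Suppose $p_m<e_s$. Then $s\ge2$, since $e_1<\theta_{i_1}$, and $e_s>p_m>\theta_{i_s}$, so $e_s\in G_{i_s}$ by Lemma 4(iii). Then $p_m\in G_{i_s}$, $m=i_s$ and $e_s\in L_m$, which contradicts $p_m\ge\max L_m$. Suppose $p_m>e_{s+1}$. Then $s+1\le n$, since $e_{n+1}>\theta_{i_{n+1}}$, and $e_{s+1}<p_m<\theta_{i_{s+1}}$, so $e_{s+1}\in G_{i_{s+1}-1}$. Then $m=i_{s+1}-1$ and $e_{s+1}\in U_m$, which contradicts $p_m\le\min U_m$. So (5) gives $\Delta_{J,A}(p_m)\le0$, with equality only if $p_m\in\{e_s,e_{s+1}\}$.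

**Step 2: strictness for $m=J+1$.** Now $m=i_1$, so $s=1$, and $e_1<\theta_{i_1}<p_m$. Suppose $\Delta_{J,A}(p_m)=0$; then $p_m=e_2$. Here $n\ge2$, because for $n=1$ we have $e_2=e_1+2\pi>\theta_{i_2}>p_m$. Since $e_2=p_m<\theta_{i_2}$, Lemma 4(iii) gives $e_2\in G_{i_2-1}$, so $m=i_2-1$ and $e_2\in U_m$. Then $p_m\le u\le e_2=p_m$, so $p_m=u$, and by (7) $p_m\in L_m$, coming from some $R_{J'}$. Lemma 6 with $\xi=\eta=p_m$ gives $R_{J'}=\pm R_J$, so the two functions have the same lobes. By (6) the lobe of $R_J$ containing $\theta_m=\theta_{J+1}$ has its extremum at $p_m>\theta_{J+1}$. But that lobe is $I_1$, whose extremum is $e_1<\theta_{J+1}$. Contradiction.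

**Step 3: strictness for $m\equiv J-1$, represented by $m=J+N-1$.** Now $s=n$ and $p_m<\theta_{i_{n+1}}<e_{n+1}$. Suppose $\Delta_{J,A}(p_m)=0$; then $p_m=e_n$. Here $n\ge2$, because for $n=1$ we have $e_1<\theta_{i_1}<p_m$. Since $e_n=p_m>\theta_{i_n}$, Lemma 4(iii) gives $e_n\in G_{i_n}$, so $m=i_n$ and $e_n\in L_m$. Then $p_m\ge l\ge e_n=p_m$, so $p_m=l$, and by (7) $p_m\in U_m$, coming from some $R_{J'}$. Lemma 6 gives $R_{J'}=\pm R_J$. By (6) the lobe of $R_J$ containing $\theta_{m+1}=\theta_{J+N}$ has its extremum at $p_m<\theta_{J+N}$. But that lobe is $I_{n+1}$, whose extremum is $e_{n+1}>\theta_{J+N}$. Contradiction. $\square$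

## The winds $V_{p_m}$ balance and span

It remains to check the other hypotheses of Lemma 2 for $w_m=V_{p_m}$. This uses only that the points $p_m$ interlace with the nodes.

**Lemma 8.** There are $t_1,\dots,t_N>0$ with $\sum_mt_mV_{p_m}\in\mathbb R\mathbf 1$. If $\sum_mv_mV_{p_m}\in\mathbb R\mathbf 1$, then $v\in\mathbb Rt$.

*Proof.* Let $\Phi(\theta)=\prod_{m=1}^N\sin\frac{\theta-p_m}2\in H_N$.

**Step 1: partial fractions.** Let $g\in H_N$. Then $g/\Phi$ is $2\pi$-periodic, its only poles mod $2\pi$ are at most simple poles at the $p_m$, and with $w=e^{i\theta}$ it is a constant times $P(w)/\prod_m(w-e^{ip_m})$ with $\deg P\le N$, so it is bounded as $\operatorname{Im}\theta\to\pm\infty$. The function $\cot\frac{\theta-p}2$ has residue $2$ at $p$ and is also bounded there. Hence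
$$\frac g\Phi-\sum_m\frac{g(p_m)}{2\Phi'(p_m)}\cot\frac{\theta-p_m}2$$
is entire and bounded, so by Liouville it is a constant, real because the function is real on $\mathbb R$. Conversely, for real $c,v_m$ the function $g=\Phi\cdot\big(c+\sum_mv_m\cot\frac{\theta-p_m}2\big)$ is in $H_N$, and $v_m=g(p_m)/(2\Phi'(p_m))$.

**Step 2: existence and positivity.** Take $g=\omega_E=\prod_{j=1}^N\sin\frac{\theta-\theta_j}2$ and $t_m=\omega_E(p_m)/(2\Phi'(p_m))$. At the nodes $\omega_E=0$, so $c+\sum_mt_m\cot\frac{\theta_i-p_m}2=0$ for all $i$, i.e. $\sum_mt_mV_{p_m}=-c\mathbf 1$. Since $\theta_1<p_1<\theta_2<\dots<\theta_N<p_N<\theta_1+2\pi$, exactly the factors of $\omega_E(p_m)$ with $j>m$ are negative. The same is true of $\Phi'(p_m)=\frac12\prod_{j\ne m}\sin\frac{p_m-p_j}2$. Both have sign $(-1)^{N-m}$, so $t_m>0$.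

**Step 3: uniqueness.** If $c+\sum_mv_m\cot\frac{\theta-p_m}2=g/\Phi$ vanishes at all $N$ nodes, then $g\in H_N$ vanishes at them. Dividing by the $N$ sine factors (fact 4) leaves an element of $H_0=\mathbb R$, so $g\in\mathbb R\omega_E$ and $v\in\mathbb Rt$. $\square$

**Proposition 9.** Fix $E$. For each $J=1,\dots,N$ let $D_J$ be a positive multiple of a convex combination of the $D_{J,A}$, $A\in\mathcal A_J(E)$. If $D_J(h)\le0$ for all $J$, then $h\in\mathbb R\mathbf 1$ and all $D_J(h)=0$.

*Proof.* We apply Lemma 2 with $w_m=V_{p_m}$. By Lemma 3, $D_J(\mathbf 1)=0$. By Lemma 8, the map $(v,c)\mapsto\sum_mv_mV_{p_m}+c\mathbf 1$ from $\mathbb R^{N+1}$ to $\mathbb R^N$ has a one-dimensional kernel (in the kernel $v\in\mathbb Rt$, and $v$ determines $c$), so it is onto: the $V_{p_m}$ and $\mathbf 1$ span. The $t_m$ come from Lemma 8. The signs hold for each $D_{J,A}$ by Lemma 7, with the same $p_m$ for all $J$ and $A$, so they hold for $D_J$. $\square$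

## The map to ratios of gap constants is a homeomorphism

Proposition 9 is infinitesimal, while Theorem B compares two sets that may be far apart. To join them by a good path we use the ratios of the $K_J-1$ as global coordinates; that is Theorem C.

Each labelled set modulo rotation has exactly one representative in $X_0=\{E\in X:\theta_1=0\}=\{0<\theta_2<\dots<\theta_N<2\pi\}$, an open simplex in $\mathbb R^{N-1}$. Put
$$\varphi_J=\log(K_J-1)=\min_A\log(F_{J,A}-1)\ \ (A\text{ over }J\text{-sets}),\qquad r=(\varphi_J-\varphi_N)_{1\le J\le N-1}:X_0\to\mathbb R^{N-1}.$$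
The $\varphi_J$ are locally Lipschitz, and by Lemma 1 the minimum is attained exactly for $A\in\mathcal A_J(E)$. For such $A$, $\nabla\log(F_{J,A}-1)=D_{J,A}/(K_J-1)$, a positive multiple of $D_{J,A}$. Recall that a Lipschitz function on an interval is differentiable almost everywhere and is the integral of its derivative.

**Lemma 10.** Let $s\mapsto E(s)\in X_0$, $s\in[0,1]$, be Lipschitz. Then each $\varphi_J(E(s))$ is Lipschitz, and for almost every $s$
$$\frac d{ds}\varphi_J(E(s))=\nabla\log(F_{J,A}-1)(E(s))\cdot\dot E(s)\quad\text{for all }J\text{ and every }A\in\mathcal A_J(E(s)).\tag{8}$$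

*Proof.* A locally Lipschitz function along a Lipschitz path over a compact interval is Lipschitz. Let $s\in(0,1)$ be a point where $E$ and all $\varphi_J\circ E$ are differentiable; almost every $s$ is such. For $A\in\mathcal A_J(E(s))$ the function $\log(F_{J,A}(E(\cdot))-1)-\varphi_J(E(\cdot))$ is $\ge0$, vanishes at $s$ and is differentiable there, so its derivative at $s$ is $0$. $\square$

**Lemma 11.** Each $E^0\in X_0$ has a neighbourhood $U$ in $X_0$ and a constant $c>0$ with $|r(E)-r(\tilde E)|\ge c|E-\tilde E|$ for $E,\tilde E\in U$.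

*Proof.* **Step 1: a uniformly injective family of linear maps.** Let $C_J$ be the convex hull of the vectors $\nabla\log(F_{J,A}-1)(E^0)$, $A\in\mathcal A_J(E^0)$. For a matrix $B$ with rows $b_1,\dots,b_N\in\mathbb R^N$ let $T_Bh=(b_J\cdot h-b_N\cdot h)_{J<N}$ on $\{h:h_1=0\}$. If $b_J\in C_J$ for all $J$, then $T_B$ is injective. Indeed, let $T_Bh=0$; then all $b_J\cdot h$ equal one constant, which is $\le0$ after replacing $h$ by $-h$ if necessary. The functional $h\mapsto b_J\cdot h$ is a positive multiple of a convex combination of the $D_{J,A}$, so Proposition 9 gives $h\in\mathbb R\mathbf 1$, and $h_1=0$ gives $h=0$. The function $B\mapsto\min_{|h|=1,h_1=0}|T_Bh|$ is continuous and positive on the compact set $\prod_JC_J$. So there are $c,\delta>0$ with $|T_Bh|\ge c|h|$ whenever $\operatorname{dist}(b_J,C_J)\le\delta$ for all $J$.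

**Step 2: the increment of $r$ is some $T_B$.** Choose $U$ convex and so small that for $E\in U$ we have $\mathcal A_J(E)\subset\mathcal A_J(E^0)$, and the gradients of $\log(F_{J,A}-1)$, $A\in\mathcal A_J(E^0)$, differ at $E$ from their values at $E^0$ by at most $\delta$. The first is possible because $F_{J,A}(E^0)>K_J(E^0)$ for the other $J$-sets $A$ and both sides are continuous. Let $E,\tilde E\in U$ and $E(s)=(1-s)E+s\tilde E$. For each $s$ let $A_J(s)$ be the first element of $\mathcal A_J(E(s))$ in a fixed ordering of all $J$-sets. The sets $\{s:A\in\mathcal A_J(E(s))\}=\{s:F_{J,A}(E(s))=K_J(E(s))\}$ are closed, so $s\mapsto A_J(s)$ is Borel. Hence $\beta_J(s)=\nabla\log(F_{J,A_J(s)}-1)(E(s))$ is a bounded Borel function with values in the closed convex set $\{b:\operatorname{dist}(b,C_J)\le\delta\}$. Integrating (8),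
$$\varphi_J(\tilde E)-\varphi_J(E)=b_J\cdot(\tilde E-E),\qquad b_J=\int_0^1\beta_J(s)\,ds,$$
and the average $b_J$ lies in the same closed convex set. So $r(\tilde E)-r(E)=T_B(\tilde E-E)$, and Step 1 applies. $\square$

**Lemma 12.** $r$ is proper: preimages of compact sets are compact.

*Proof.* Preimages of compact sets are closed in $X_0$, so it suffices to show that every sequence in $X_0$ without a limit point in $X_0$ has a subsequence along which $|r|\to\infty$. Since $\overline{X_0}$ is compact, after passing to a subsequence the sequence converges to a point of $\overline{X_0}\setminus X_0$, so the length $f_m$ of some fixed gap $G_m$ tends to $0$.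

**Step 1: a short gap has a constant close to $1$, relative to $K_n(E)$.** As $|R_m|\le1$ on the nodes, $|R_m|\le K_n(E)$ everywhere. The function $\theta\mapsto R_m(2\theta)$ is a trigonometric polynomial of degree $\le n$. Bernstein's inequality ($\|Q'\|\le n\|Q\|$ for such $Q$, in the sup norm) gives $\|R_m'\|\le\frac n2K_n(E)$. Since $R_m(\theta_{m+1})=1$ and $K_m=\max_{\overline{G_m}}R_m$, we get $K_m-1\le\frac n2K_n(E)f_m$.

**Step 2: $K_n(E)$ stays away from $1$.** Some gap has length $\ge2\pi/N$; let $\alpha$ be its midpoint. The polynomial $P(z)=1+e^{-i\alpha}z$ has $|P(e^{i\theta})|=2|\cos\frac{\theta-\alpha}2|$, which is $2$ at $\alpha$ and at most $2\cos\frac\pi{2N}$ at the nodes. So $K_n(E)\ge\sec\frac\pi{2N}=:1+\rho$ with $\rho>0$.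

**Step 3: conclusion.** Since $y\mapsto y/(y-1)$ decreases for $y>1$, $(K_m-1)/(K_n(E)-1)\le\frac n2\cdot\frac{1+\rho}\rho f_m\to0$. Let $J\in\{1,\dots,N\}$, depending on $E$, be such that $K_J=K_n(E)$. Then $\varphi_J-\varphi_m\to\infty$. This is a difference of two entries of $(r(E),0)$, so $|r(E)|\to\infty$. $\square$

**Proof of Theorem C.** By Lemma 11, $r$ is locally injective, and it is a continuous map between open subsets of $\mathbb R^{N-1}$. By Brouwer's invariance of domain it is open and a local homeomorphism. It is closed: if $x_k$ lies in a closed set and $r(x_k)\to y$, then by properness a subsequence of $x_k$ converges in that set to some $x$, and $r(x)=y$. So the image is open, closed and nonempty, and $r$ is onto $\mathbb R^{N-1}$.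

Next, $r$ is a covering map. Each fibre is compact and discrete, hence finite, say $r^{-1}(y)=\{x_1,\dots,x_k\}$. Choose disjoint open $U_i\ni x_i$ mapped by $r$ homeomorphically onto open sets. The set $r(X_0\setminus\bigcup_iU_i)$ is closed and does not contain $y$, so there is a ball $V\ni y$ disjoint from it with $V\subset\bigcap_ir(U_i)$. Then $r^{-1}(V)$ is the disjoint union of the sets $U_i\cap r^{-1}(V)$, and each of them is mapped homeomorphically onto $V$.

As $X_0$ is connected and $\mathbb R^{N-1}$ is simply connected, the covering has one sheet, so $r$ is a homeomorphism. By Lemma 11, $r^{-1}$ is locally Lipschitz. $\square$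

## Straight lines in the ratio coordinates

**Proof of Theorem B.** Rotations do not change the $K_J$, so we may assume $E,\tilde E\in X_0$. Put $d_J=\varphi_J(\tilde E)-\varphi_J(E)$; by hypothesis $d_J\le0$ for all $J$.

**Step 1: a path along which all $\varphi_J$ move rigidly up to a common function.** Let $E(s)=r^{-1}\big((1-s)r(E)+s\,r(\tilde E)\big)$, $0\le s\le1$. As $r^{-1}$ is locally Lipschitz and the segment is compact, this is a Lipschitz path from $E$ to $\tilde E$ in $X_0$. The differences $\varphi_J(E(s))-\varphi_N(E(s))$ are affine in $s$, so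
$$\varphi_J(E(s))=(1-s)\varphi_J(E)+s\,\varphi_J(\tilde E)+c(s)\quad(1\le J\le N),\qquad c(0)=c(1)=0,\tag{9}$$
with $c$ independent of $J$ (take $J=N$ as its definition) and Lipschitz by Lemma 10.

**Step 2: $c$ would have to increase.** By Lemma 10 and (9), for almost every $s$, with $h=\dot E(s)$, we have $D_J(h)=d_J+c'(s)$ for all $J$, where $D_J=D_{J,A}/(K_J-1)$ at $E(s)$ for some $A\in\mathcal A_J(E(s))$. Suppose $c'(s)\le0$ for one such $s$. Then $D_J(h)\le0$ for all $J$, so Proposition 9 gives $D_J(h)=0$, that is, $d_J=-c'(s)\ge0$ for all $J$; with $d_J\le0$ we get $d_J=0$ for all $J$. So if the $d_J$ are not all $0$, then $c'>0$ almost everywhere, and $c(1)-c(0)=\int_0^1c'>0$, contradicting (9).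

**Step 3: conclusion.** Hence $d_J=0$ for all $J$, so $r(E)=r(\tilde E)$, and $E=\tilde E$ by Theorem C. This is the first sentence of Theorem B; the second sentence, and Theorem A, were derived from it at the start. $\square$

## Values of $K_{n,N}$

**Proof of Theorem D.** By Theorem A, $K_{n,N}=K_n(E_N)$, so we compute with equally spaced nodes. Rotate them to $\theta_j=(2j-1)\pi/N$, so that $G_0=(-\frac\pi N,\frac\pi N)$; then $K_n(E_N)=K_0$.

**Step 1: only $n/N$ matters.** Let $N=gN'$, $n=gn'$ with $1\le n'<N'$. Let $Q\in H_{n'}$ be the extremal function of the gap $G_0$ for $(n',N')$, with nodes $(2j-1)\pi/N'$. It has values $(-1)^{s-1}$ at nodes $\tau_1<\dots<\tau_{n'+1}$ in $(0,2\pi)$. Put $R(\theta)=Q(g\theta)$. Its frequencies are $g(j-\frac{n'}2)=gj-\frac n2$ with $0\le gj\le n$, so $R\in H_n$. Multiplication by $g$ sends $(2j-1)\pi/N$ to $(2j-1)\pi/N'$, so $|R|\le1$ at all nodes.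

Now we find an alternating set. The value of $Q$ at $\tau_s+2\pi l$ is $(-1)^{n'l+s-1}$, so the last value in period $l$, namely $(-1)^{n'(l+1)}$, equals the first value in period $l+1$. Take the points $(\tau_s+2\pi l)/g$, $0\le l\le g-1$, which are nodes in $(0,2\pi)$, and drop the first point of each period $l=1,\dots,g-1$. There remain $g(n'+1)-(g-1)=n+1$ nodes, on which $R$ takes the values $+1,-1,+1,\dots$. So $R=R_{0,A}$ with $A\in\mathcal A_0$, and Lemma 1 gives $K_n(E_N)=\max_{|\theta|\le\pi/N}R=\max_{|\theta|\le\pi/N'}Q=K_{n'}(E_{N'})$. Taking $n'/N'$ in lowest terms, we see that $K_{n,N}$ depends only on $n/N$.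

**Step 2: $N=kn$.** By Step 1, $K_{n,kn}=K_1(E_k)$, and the degree one computation with $f=2\pi/k$ gives $\sec\frac\pi{2k}$.

**Step 3: $(N-n)\mid N$.** Put $g=N-n$. Then $g\mid n$, $N'=N/g\ge2$ and $n'=N'-1$. By Step 1 we compute $K_0$ for $(N'-1,N')$, with nodes $\theta_i=(2i-1)\pi/N'$. The only $A$ is $\{1,\dots,N'\}$, so $R(\theta_i)=(-1)^{i-1}$ for $1\le i\le N'$, where $R=R_0$.

The function $R$ is even. Indeed $-\theta_i=\theta_{N'+1-i}-2\pi$, so $R(-\theta_i)=(-1)^{N'-1}(-1)^{N'-i}=(-1)^{i-1}=R(\theta_i)$. Since $R(-\theta)$ is in $H_{n'}$ and agrees with $R$ at all nodes, it is $R$ by uniqueness of interpolation. So the unique maximum point of $R$ in $G_0$ is $0$, and $K_0=R(0)=\sum_i|\ell_i(0)|$ by (2).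

The function $\prod_i\sin\frac{\theta-\theta_i}2$ is a constant multiple of $\omega(\theta)=\cos\frac{N'\theta}2$: both are in $H_{N'}$ and vanish at the $N'$ nodes. Since $\omega(\theta)/\sin\frac{\theta-\theta_i}2\to2\omega'(\theta_i)$ as $\theta\to\theta_i$, we have $\ell_i(\theta)=\omega(\theta)\big/\big(2\omega'(\theta_i)\sin\frac{\theta-\theta_i}2\big)$. With $|\omega(0)|=1$ and $|\omega'(\theta_i)|=\frac{N'}2\big|\sin\frac{(2i-1)\pi}2\big|=\frac{N'}2$,
$$|\ell_i(0)|=\frac1{N'\,|\sin(\theta_i/2)|}=\frac1{N'\sin\frac{(2i-1)\pi}{2N'}},$$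
and summing over $i$ gives the formula. $\square$

The two formulas can be compared where both apply. For $N=2n$, the first with $k=2$ gives $\sec\frac\pi4=\sqrt2$, and the second with $N'=2$ gives $\frac12(\sqrt2+\sqrt2)=\sqrt2$. For $(n,N)=(2,3)$ the second formula gives $\frac13(2+1+2)=\frac53$, the value found by hand above.
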